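# Countable quotients of Rabin-automatic structures

Suppose that the elements of a structure are coded by infinite objects, and that automata can check the relations on codes. Suppose also that one element may have many codes, but that an automaton can check whether two codes name the same element. If the structure coded in this way is countable, can we always recode it so that every element has exactly one code and automata still check everything? This is a question from "Automatic structures (draft)", https://github.com/sasharubin/sasharubin.github.io, where the codes are infinite labelled binary trees. We begin with the easier case in which the codes are infinite words.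

## 1. Recognizable equivalence relations on infinite words

Let $\Gamma$ be a finite alphabet. The set $\Gamma^\omega$ carries the product topology. For $w,w'\in\Gamma^\omega$, $w\otimes w'$ is the word over $\Gamma\times\Gamma$ with $i$-th letter $(w_i,w'_i)$, and similarly for tuples. We write $w_{<n}$ for the prefix of length $n$ and $w[m,n)$ for the factor $w_m\cdots w_{n-1}$. A relation is *$\omega$-regular* if its set of convolutions is recognized by a parity word automaton $\mathcal B=(S,s_0,\Delta,\mathrm{prio})$; a run is accepting if the largest priority seen infinitely often is even. We use freely that $\omega$-regular relations are effectively closed under Boolean operations, projection and cylindrification, and that $\omega$-regular sets are Borel.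

**Definition.** A *Cantor set* is a homeomorphic copy of $2^\omega$. An equivalence relation $\epsilon$ on a set $A$ of infinite words (later: trees) is *thin* if $A$ contains no Cantor set of pairwise $\epsilon$-inequivalent points. Since a Cantor set is uncountable, an equivalence relation with countably many classes is thin.

**Example 1 (countable quotient, uncountable class).** Let $A=\{0,1\}^\omega$, and let $\ell(x)$ be the position of the last $1$ of $x$, with $\ell(0^\omega)=-1$ and $\ell(x)=\infty$ if $x$ has infinitely many $1$s. Put $x\,\epsilon\,y$ iff $\ell(x)=\ell(y)$. An automaton either guesses that both words have infinitely many $1$s, or guesses the common last position of a $1$ (or that there is none) and checks that only $0$s follow in both words. The relation $\ell(x)<\ell(y)$ is $\omega$-regular for the same reason, and the order that it induces on the classes is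
$$-1<0<1<2<\cdots<\infty,$$
of type $\omega+1$. The class of $\infty$ is uncountable. Every class contains one of $0^n10^\omega$, $0^\omega$, $1^\omega$, so every class contains a word $pf^\omega$ with $p$ nonempty and $f\in\{0,1\}$.

**Example 2 (not thin).** On $\{0,1\}^\omega$ let $x\,E_0\,y$ iff $x_i=y_i$ for all but finitely many $i$. This is $\omega$-regular. Map $x$ to the concatenation $x_{<1}\,x_{<2}\,x_{<3}\cdots$. The map is continuous and injective, and if $x\neq y$ then all sufficiently late blocks of the two images differ, so the images are not $E_0$-equivalent. Hence $E_0$ is not thin. A word $w$ that is not ultimately periodic is $E_0$-equivalent to no ultimately periodic word.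

The pattern of Example 1 is general.

**Proposition 1.** From a parity word automaton $\mathcal B$ over $\Gamma\times\Gamma$ one can compute a finite set $F\subseteq\Gamma^+$ with the following property. If $\mathcal B$ recognizes $\{w\otimes w':w\,\epsilon\,w'\}$ for a thin equivalence relation $\epsilon$ on a set $A\subseteq\Gamma^\omega$, then for every $w\in A$ there are $n\ge1$ and $f\in F$ with $w\ \epsilon\ w_{<n}f^\omega$.

To prove it we record what finite words do to $\mathcal B$. We set up the bookkeeping so that it also serves for trees.

**Definition (types).** Fix a finite set $S$ of states with an initial state $s_0$ and a finite set of priorities. A *type* is a set of triples (state, priority, state). Types compose by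
$$\tau\circ\tau'=\{(q,\max(c,c'),q''):\exists q'\ (q,c,q')\in\tau,\ (q',c',q'')\in\tau'\},$$
which is associative because $\max$ is. A sequence $\tau_0\tau_1\tau_2\cdots$ of types is *good* if there are $(q_i,c_i,q_{i+1})\in\tau_i$ with $q_0=s_0$ and $\limsup c_i$ even.

**(G2) Grouping.** If a sequence of types is cut into finite nonempty factors, and each factor is replaced by its $\circ$-product, then goodness is unchanged. Indeed, triples $(q_i,c_i,q_{i+1})$ along a factor multiply to a triple of the product whose priority is the maximum of the $c_i$, and conversely each triple of a product decomposes in this way. The limsup is also the same: if $M=\limsup c_i$, then from some point on all $c_i\le M$, so all late group maxima are $\le M$, and infinitely many groups contain an $M$.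

For $u,u'\in\Gamma^+$ of equal length, let $\lambda(u,u')$ be the set of $(s,c,s')$ such that $\mathcal B$ has a run on $u\otimes u'$ from $s$ to $s'$ with maximal priority $c$, where the priority of the last state is not counted. Then $\lambda(uv,u'v')=\lambda(u,u')\circ\lambda(v,v')$.

**(G1) for words.** If $w=u_0u_1\cdots$ and $w'=u_0'u_1'\cdots$ with $|u_i|=|u_i'|\ge1$, then $\mathcal B$ accepts $w\otimes w'$ iff $\lambda(u_0,u_0')\,\lambda(u_1,u_1')\cdots$ is good: accepting runs restrict to the blocks, runs on the blocks glue, and the limsup of the block maxima is the largest priority seen infinitely often.

The set $\{\lambda(u,u):u\in\Gamma^+\}$ is a finite semigroup generated by the $\lambda(\alpha,\alpha)$ with $\alpha\in\Gamma$, so it is computable. For each of its idempotents $d$ fix a word $f_d\in\Gamma^+$ with $\lambda(f_d,f_d)=d$, and let $F$ be the set of these words. This is the set $F$ of Proposition 1.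

**The obvious replacement.** Let $w\in A$. Ramsey's theorem gives $1\le m_0<m_1<\cdots$ such that $\lambda(w[m_i,m_j),w[m_i,m_j))$ is a constant $d$ for all $i<j$. Then $d\circ d=d$, and we can form $w'=w_{<m_0}f_d^\omega$. The pairs $(w,w)$ and $(w',w')$ have factorizations with the same sequence of types, $\lambda(w_{<m_0},w_{<m_0})\,d\,d\,d\cdots$. So $w'\in A$ by (G1). We want more, namely $w\,\epsilon\,w'$, and for this the types of the *mixed* blocks, $w$ against $w'$, have to form a good sequence. Nothing that we have done controls them. Example 2 shows that this is a real obstacle: for $E_0$ and $w$ not ultimately periodic, no such $w'$ is equivalent to $w$. So thinness must be used, and it must say something about mixed blocks.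

## 2. Mixing two points, and Baire category

If we choose for each block independently whether to take it from $w$ or from $w'$, we get a copy of $\{0,1\}^\omega$ on which $\epsilon$ induces an equivalence relation. Whether two mixtures are equivalent depends only on where they differ and in which direction. Category forces *some* two mixtures that differ in one direction infinitely often to be equivalent, and idempotence of $d$ then lets us move the differences around.

For $x,y\in\{0,1\}^\omega$ let $\chi(x,y)\in\{d,a,b\}^\omega$ have $i$-th letter $d$ if $x_i=y_i$, $a$ if $(x_i,y_i)=(0,1)$, and $b$ if $(x_i,y_i)=(1,0)$.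

**Lemma 2.** Let $K\subseteq\{d,a,b\}^\omega$ be Borel, and let $x\approx y$ iff $\chi(x,y)\in K$. Suppose:

- (i) $\approx$ is an equivalence relation on $\{0,1\}^\omega$ without a Cantor set of pairwise inequivalent elements;
- (ii) $z\in K$ iff $dz\in K$;
- (iii) if $d^{n_0}ad^{n_1}a\cdots\in K$ with all $n_i\ge1$, then $(da)^\omega\in K$.

Then $0^\omega\approx1^\omega$, that is, $a^\omega\in K$.

*Proof.* **Step 1: a nonmeager class.** We look for a class that is large in the sense of category. If there are countably many classes, one is nonmeager by the Baire category theorem. In general, $\approx$ is a Borel subset of the square, since $\chi$ is continuous. If all classes were meager, then all sections of $\approx$ would be meager, so $\approx$ would be meager by the Kuratowski–Ulam theorem (a Borel set in the square with all sections meager is meager; Kechris, *Classical Descriptive Set Theory*, 8.41). Mycielski's theorem (if $R\subseteq2^\omega\times2^\omega$ is meager, there is a Cantor set $P$ with $(x,y)\notin R$ for distinct $x,y\in P$; 19.1 in the same book) would then give a Cantor set of pairwise inequivalent elements, against (i). These two theorems are needed only for thin relations, not for countably many classes.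

**Step 2: two equivalent points that differ infinitely often, always in the same direction.** Let $E$ be a nonmeager class. It is Borel, being a section of a Borel set, so it has the Baire property and is comeager in some basic clopen set $[q]=\{x:x\text{ extends }q\}$. Thus $E\supseteq\bigcap_jU_j$ with each $U_j$ open and dense in $[q]$. Start with $g=g'=q$. At stage $j$ choose a nonempty $h$ with $[gh]\subseteq U_j$, then $h'$ with $[g'hh']\subseteq U_j$; replace $g$ by $ghh'0$ and $g'$ by $g'hh'1$. At every stage $g$ and $g'$ have the same length. The limits $y,y'$ lie in every $U_j$, hence in $E$. They agree on $q$ and on all the pieces $hh'$, and differ as $(0,1)$ at the added letters. So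
$$\chi(y,y')=d^{n_0}ad^{n_1}a\cdots\in K,\qquad\text{all }n_i\ge1,$$
because each $h$ is nonempty. By (iii), $(da)^\omega\in K$.

**Step 3: a two-step walk from $0^\omega$ to $1^\omega$.** The point $(01)^\omega$ serves as a halfway house. First, $\chi(0^\omega,(01)^\omega)=(da)^\omega\in K$. Second, $\chi((01)^\omega,1^\omega)=(ad)^\omega$; since $d(ad)^\omega=(da)^\omega\in K$, (ii) gives $(ad)^\omega\in K$. Hence $0^\omega\approx(01)^\omega\approx1^\omega$. $\square$

For $E_0$ we have $K=\{z:z_i=d\text{ for almost all }i\}$. Conditions (ii) and (iii) hold, (iii) because its hypothesis is never met. Condition (i) fails, and $a^\omega\notin K$.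

In both applications $K$ comes from types, and (ii), (iii) are then automatic.

**Lemma 3.** Let $P,d,a,b$ be types with $d\circ d=d$. Reading the formal letters $d,a,b$ as these types, let
$$K=\{z\in\{d,a,b\}^\omega:\ P\,d\,z_0z_1z_2\cdots\text{ is good}\}.$$
If $x\approx y:\Leftrightarrow\chi(x,y)\in K$ is a thin equivalence relation on $\{0,1\}^\omega$, then $a^\omega\in K$.

*Proof.* $K$ is $\omega$-regular: an automaton starts in a state $q$ with $(s_0,c,q)\in P\circ d$ for some $c$, guesses for each letter a triple of the corresponding type, and checks that the limsup of the guessed priorities is even. So $K$ is Borel. Condition (i) is the hypothesis. For (ii), grouping $d\,d$ in $P\,d\,d\,z$ gives $P\,d\,z$, because $d\circ d=d$; apply (G2). For (iii), in $P\,d\,d^{n_0}a\,d^{n_1}a\cdots$ with all $n_i\ge1$ group each block $d^{n_i}$ into $d$. By (G2) this sequence is good iff $P\,d\,(da)^\omega$ is. Now use Lemma 2. $\square$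

The thinness hypothesis will always be checked as follows.

**(T) Transfer of thinness.** Let $\epsilon$ be a thin equivalence relation on $A$. Let $X\subseteq\Gamma^\omega$ (or $X=\{0,1\}^\omega$), let $\Phi:X\to A$ be continuous, and let $x\approx y$ iff $\Phi(x)\,\epsilon\,\Phi(y)$. Then $\approx$ is a thin equivalence relation on $X$. It is clearly an equivalence relation. If $Z\subseteq X$ is a Cantor set of pairwise $\approx$-inequivalent points, then $\Phi$ is injective on $Z$, since inequivalent elements of $A$ are distinct. A continuous injection on a compact set is a homeomorphism onto its image, so $\Phi(Z)$ is a Cantor set of pairwise $\epsilon$-inequivalent elements, a contradiction.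

**Proof of Proposition 1.** **Step 1: align $w$ with a periodic word.** The aim is to make both words have diagonal type $d$ on common blocks. Let $w\in A$. By Ramsey there are $1\le m_0<m_1<\cdots$ with $\lambda(w[m_i,m_j),w[m_i,m_j))=d$ for all $i<j$; so $d\circ d=d$. Let $f=f_d\in F$. Passing to a subsequence, we may assume that all $m_i$ are congruent modulo $|f|$. Let $w'=w_{<m_0}f^\omega$. For $i<j$ the factor $w'[m_i,m_j)$ is a power $f^k$ with $k\ge1$, so $\lambda(w'[m_i,m_j),w'[m_i,m_j))=d$. Also $w'[m_i,\infty)=f^\omega$ for all $i$.

**Step 2: make the mixed types constant.** By Ramsey there is a subsequence $n_0<n_1<\cdots$ of $(m_i)$ such that for all $i<j$ the types $\lambda(w[n_i,n_j),w'[n_i,n_j))$ and $\lambda(w'[n_i,n_j),w[n_i,n_j))$ are constants $a$ and $b$.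

**Step 3: mix.** For $x\in\{0,1\}^\omega$ let $w^x$ be $w_{<n_1}$ followed, for $i=0,1,2,\dots$, by $w[n_{i+1},n_{i+2})$ if $x_i=0$ and by $w'[n_{i+1},n_{i+2})$ if $x_i=1$. Then $w^{0^\omega}=w$ and $w^{1^\omega}=w_{<n_1}f^\omega$. Put $P=\lambda(w_{<n_0},w_{<n_0})$, which makes sense as $n_0\ge1$. The factor $w[n_0,n_1)$ against itself has type $d$, two blocks from the same word have type $d$, and mixed blocks have type $a$ or $b$. So by (G1), with $K$ as in Lemma 3,
$$w^x\otimes w^y\in L(\mathcal B)\iff\chi(x,y)\in K.$$
As $w\in A$, we have $d^\omega\in K$, so every $w^x$ lies in $A$. The map $x\mapsto w^x$ is continuous, so by (T) the relation $\chi(x,y)\in K$ is a thin equivalence relation. Lemma 3 gives $a^\omega\in K$, that is, $w\ \epsilon\ w_{<n_1}f^\omega$. $\square$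

**Proposition 4 (the word case of the problem).** Let $A\subseteq\Gamma^\omega$ and the relations $R_1,\dots,R_k$ on $A$ be $\omega$-regular, and let $\epsilon$ be a thin $\omega$-regular equivalence relation on $A$. Interpret $R_i$ on the classes as $\{([a_1],\dots,[a_{n_i}]):(a_1,\dots,a_{n_i})\in R_i\}$. Then the quotient is isomorphic to a structure whose domain is a regular set of finite words and whose relations are recognized by finite automata reading convolutions padded with $\Box$.

*Proof.* **Step 1: relations on classes become relations on elements.** Let $\bar R_i$ be the set of $(a_1,\dots,a_{n_i})\in A^{n_i}$ for which there are $b_j\,\epsilon\,a_j$ with $(b_1,\dots,b_{n_i})\in R_i$. It is $\omega$-regular, and $([a_1],\dots,[a_{n_i}])$ is in the quotient relation iff $(a_1,\dots,a_{n_i})\in\bar R_i$.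

**Step 2: finite codes.** Take $F$ from Proposition 1 and a new letter $\underline f$ for each $f\in F$. A code is a word $g=p\,\underline f$ with $p\in\Gamma^+$; it decodes to $\mathrm{dec}(g)=pf^\omega$. By Proposition 1 every class contains some $\mathrm{dec}(g)$. If $R$ is $\omega$-regular, then the set of tuples of codes that decode into $R$ is recognized by a finite automaton. It simulates an automaton for $R$ on the decoded letters; for a component whose marker $\underline f$ has been reached, it produces the letters of $f$ cyclically, starting at the marker and remembering the position in $f$, also while that component reads $\Box$. At the end of the longest code, the remaining tails are $g_1^\omega,\dots,g_n^\omega$ with $g_i$ a rotation of the $i$-th period, and a finite table tells whether the simulated automaton accepts them from its current state.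

**Step 3: one code per class.** The length-lexicographic order on finite words is recognized by a finite automaton, and each nonempty set of words has a least element. So the set of codes that decode into $A$ and are length-lexicographically least among the codes of their class is regular. On this set, restrict the relations obtained from the $\bar R_i$ by Step 2. $\square$

Infinite words are special trees: write the word on the leftmost branch and a blank elsewhere. What changes for arbitrary trees? A tree has no single branch along which to cut it, and at each node of a chosen branch an arbitrary infinite tree hangs off. So Proposition 1 has no finite alphabet to work with. At the other end, Step 3 above also needs a substitute, since length-lexicographic comparison was used to make least codes exist.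

## 3. Trees, automata, and quotients

Let $\{l,r\}^*$ be the set of nodes of the full binary tree, $\varepsilon$ its root, $ul,ur$ the children of $u$. All structures are relational with finite signature, and $\Sigma$ is a finite alphabet.

**Definition (trees and convolution).** An *infinite $\Sigma$-labelled tree* is a map $t:\{l,r\}^*\to\Sigma$. The convolution $t_1\otimes\cdots\otimes t_n$ has label $(t_1(u),\dots,t_n(u))$ at $u$. A *finite $\Sigma$-labelled tree* is a map $t:\mathrm{dom}(t)\to\Sigma$ with $\mathrm{dom}(t)$ finite and prefix-closed. For a padding symbol $\Box\notin\Sigma$, the convolution $t_1\otimes\cdots\otimes t_n$ of finite trees has domain $\bigcup_i\mathrm{dom}(t_i)$ and label $(s_1,\dots,s_n)$ at $u$, where $s_i=t_i(u)$ if $u\in\mathrm{dom}(t_i)$ and $s_i=\Box$ otherwise.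

For example, if $\mathrm{dom}(t_1)=\{\varepsilon,l\}$ and $\mathrm{dom}(t_2)=\{\varepsilon,r\}$, then $t_1\otimes t_2$ has domain $\{\varepsilon,l,r\}$ and labels $(t_1(\varepsilon),t_2(\varepsilon))$, $(t_1(l),\Box)$, $(\Box,t_2(r))$.

**Definition (automatic structures).** A structure is *Rabin-automatic* if it is isomorphic to some $(A',R_1',\dots,R_k')$ where $A'$ is a set of infinite $\Sigma$-labelled trees recognized by a Rabin tree automaton and, for each $i$, the set $\{a_1\otimes\cdots\otimes a_{n_i}:(a_1,\dots,a_{n_i})\in R_i'\}$ is recognized by a Rabin tree automaton. It is *finite-tree automatic* if the same holds with finite $\Sigma$-labelled trees, convolution with padding, and automata on finite trees.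

We use parity tree automata throughout: a run labels each node with a state, consistently with the transitions $q,\alpha\to(q_l,q_r)$, and on every branch the largest priority seen infinitely often must be even.

**Example 3.** Let $N$ be the set of $\{0,1\}$-trees with finitely many $1$s. It is recognized with two states: $p$ of priority $1$ (initial), which on label $0$ or $1$ sends to each child either $p$ or $z$; and $z$ of priority $0$, which only reads $0$ and sends $z$ to both children. In an accepting run no branch stays in $p$ forever, so by König's lemma the part in state $p$ is finite, and outside it all labels are $0$. Conversely, a tree in $N$ has an accepting run.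

**Definition (quotients).** Let $\epsilon$ be an equivalence relation on the domain $A$ of $\mathfrak A=(A,R_1,\dots,R_k)$. We say that $(\mathfrak A,\epsilon)$ is Rabin-automatic if the expansion of $\mathfrak A$ by the binary relation $\epsilon$ is. The quotient $\mathfrak A/\epsilon$ has domain $\{[a]:a\in A\}$ and relations
$$R_i^{\mathfrak A/\epsilon}=\{([a_1],\dots,[a_{n_i}]):(a_1,\dots,a_{n_i})\in R_i\}.$$
$\epsilon$ need not be a congruence. A structure is a *regular quotient* of a Rabin-automatic structure if it is isomorphic to $\mathfrak A/\epsilon$ for some Rabin-automatic $(\mathfrak A,\epsilon)$.

**Example 4.** Let $A$ be the set of all $\{0,1\}$-trees, let $s\,\epsilon\,t$ iff $s=t$ or both $s$ and $t$ are outside $N$, and let $(s,t)\in R$ iff $t(u)=1$ whenever $s(u)=1$. All of this is recognizable. Classes are single trees in $N$, together with one class $\infty$. In the quotient, $[s]$ is related to $\infty$ for every $s$, since the $1$s of $s\in N$ lie inside those of some tree outside $N$; and $\infty$ is not related to $[t]$ for $t\in N$. So the quotient is the set of finite subsets of $\{l,r\}^*$ ordered by inclusion, with a top element added. It is countable, although $A$ is not. Here $\epsilon$ is not a congruence: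 if $s\in N$ has a $1$ at a node where $t\notin N$ has a $0$, then $(s,t)\notin R$, but changing that one label and finitely many others in $t$ gives $t'\,\epsilon\,t$ with $(s,t')\in R$.

It is known that Rabin-automatic structures are not closed under quotient: there is a Rabin-automatic $(\mathfrak A,\epsilon)$ such that $\mathfrak A/\epsilon$ is not Rabin-automatic, and the known counterexample has size continuum. It is also known that every countable Rabin-automatic structure is finite-tree automatic. The problem is: if $\mathfrak A/\epsilon$ is countable, must it be Rabin-automatic, hence finite-tree automatic? If not, which countable ordinals $(\alpha,<)$ are regular quotients of Rabin-automatic structures?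

The answer is yes. To state it precisely, write $t_u$ for the subtree of $t$ at $u$. A tree is *regular* if it has finitely many distinct subtrees. Infinite trees carry the product topology, and thinness was defined in Section 1. For a finite subtree-closed set $\mathcal T$ of infinite trees, let $\mathrm{Fin}(\mathcal T)$ be the set of trees $t$ for which there is a finite nonempty prefix-closed $D$ with $t_u\in\mathcal T$ for every prefix-minimal $u\notin D$. With $\mathcal T$ consisting of the all-$0$ tree only, $\mathrm{Fin}(\mathcal T)$ over $\{0,1\}$ is the set $N$ of Example 3. In general $\mathrm{Fin}(\mathcal T)$ is countable: such a tree is given by $D$, the labels on $D$, and finitely many choices from $\mathcal T$.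

If the trees in $\mathcal T$ are regular, $\mathrm{Fin}(\mathcal T)$ is also Rabin-recognizable. A parity automaton starts in a state "in $D$" of odd priority. From it, each child is sent "in $D$" or a guessed state $x\in\mathcal T$, of even priority; state $x$ requires the label $x(\varepsilon)$ and sends $x_l,x_r$ to the children. By König's lemma the part in $D$ is finite in every accepting run.

**Theorem A.** From an automaton for $\epsilon$ one can compute a finite, subtree-closed set $\mathcal T$ of regular trees such that, if $\epsilon$ is thin, every $\epsilon$-class meets $\mathrm{Fin}(\mathcal T)$.

**Theorem B.** If $(\mathfrak A,\epsilon)$ is Rabin-automatic and $\mathfrak A/\epsilon$ is countable (or just $\epsilon$ is thin), then $\mathfrak A/\epsilon$ is finite-tree automatic, hence Rabin-automatic. A finite-tree presentation is computable.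

**Theorem C.**

1. For every Rabin-automatic $(\mathfrak A,\epsilon)$, either $\mathfrak A/\epsilon$ is countable (and then finite-tree automatic), or $A$ contains a Cantor set of pairwise $\epsilon$-inequivalent trees, so $|\mathfrak A/\epsilon|=2^{\aleph_0}$. In particular every counterexample to closure under quotient has size exactly $2^{\aleph_0}$ (in ZFC).
2. It is decidable which case holds, and the number of classes (in $\{0,1,2,\dots,\aleph_0,2^{\aleph_0}\}$) is computable.
3. A countable structure is a regular quotient of a Rabin-automatic structure iff it is finite-tree automatic. A countable ordinal is such a quotient iff it is $<\omega^{\omega^\omega}$.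

We use the following textbook facts. Rabin tree automata are effectively equivalent to nondeterministic parity tree automata. Rabin-recognizable relations are effectively closed under Boolean operations, projection and cylindrification; emptiness is decidable, and a nonempty recognizable set contains a computable regular tree (Rabin). The analogous closure facts hold for finite-tree recognizable relations with padded convolution.

## 4. Diagonal types of trees, and why they do not suffice

From now on we identify $(\mathfrak A,\epsilon)$ with its presentation. Let $\mathcal E=(Q,q_0,\Delta,\mathrm{prio})$ be a parity tree automaton over $\Sigma\times\Sigma$ recognizing $\{s\otimes t:(s,t)\in\epsilon\}$. Since $\epsilon$ is an equivalence relation on $A$, we have $s\in A$ iff $s\otimes s\in L(\mathcal E)$.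

**Definition (types of trees).** For a $\Sigma\times\Sigma$-tree $z$ let $\mathrm{Tp}(z)$ be the set of states from which $\mathcal E$ accepts $z$. For a $\Sigma$-tree $s$ put $\theta(s)=\mathrm{Tp}(s\otimes s)$. Let $\Theta$ be the set of realized values of $\theta$; it is finite. Each set $\{s:\theta(s)=\sigma\}$ is Rabin-recognizable, so $\Theta$ is computable, and for $\sigma\in\Theta$ we fix a computable regular tree $r_\sigma$ with $\theta(r_\sigma)=\sigma$.

A sensible first attempt is to choose a finite antichain of nodes meeting every branch and to replace the subtree $t_u$ at each of them by $r_{\theta(t_u)}$. The new tree has the same diagonal type as $t$, so it is in $A$, and it is in $\mathrm{Fin}(\mathcal T)$ for $\mathcal T$ the set of subtrees of the $r_\sigma$. But it need not be equivalent to $t$, for the same reason as with words: $\theta(t_u)=\theta(r)$ says nothing about $t_u\otimes r$.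

**Example 5.** Let $\epsilon$ be equality on the countable set $N$, with the automaton of Example 3 reading $(0,0)$ for $0$ and $(1,1)$ for $1$. Then $\theta(s)=\{p,z\}$ if $s$ is all-$0$, $\theta(s)=\{p\}$ if $s\in N$ is not all-$0$, and $\theta(s)=\emptyset$ otherwise. Let $r_{\{p\}}$ have its only $1$ at the root, and let $t$ have its only $1$ at $ll$. Then $\theta(t_l)=\{p\}$, and replacing $t_l$ by $r_{\{p\}}$ moves the $1$ from $ll$ to $l$. The result is not equal to $t$. Replacing subtrees at depth $3$ does no harm to this $t$, since $t_u$ is then all-$0$ and $r_{\{p,z\}}$ can only be the all-$0$ tree. So the replacement has to be made deep enough, and how deep depends on $t$.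

Section 2 suggests how to find the depth: compare two trees *along one branch*, cut into blocks by Ramsey, and mix. We need a second tree whose blocks along the branch have the same diagonal types as those of $t$. For this we keep the labels on the branch and replace everything that hangs off it. First we need blocks of trees.

**Definition (contexts).** A *context* $C$ with hole $h\neq\varepsilon$ is a labelling of the nodes not in $h\{l,r\}^*$. $C\cdot t$ is the tree obtained by plugging $t$ into the hole; contexts $C,C'$ with holes $h,h'$ compose to $CC'$ with hole $hh'$. For a tree $t$, $t[u\to s]$ is $t$ with the subtree at $u$ replaced by $s$. For a $\Sigma\times\Sigma$-context $C$ let $\Lambda(C)$ be the set of $(q,c,q')$ such that there is a run on $C$ that starts in $q$, arrives at the hole in state $q'$, satisfies the parity condition on all infinite paths not through $h$, and has $c$ as the maximal priority at the proper prefixes of $h$.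

These are types in the sense of Section 1, with $S=Q$ and $s_0=q_0$. Restricting and gluing runs gives $\Lambda(CC')=\Lambda(C)\circ\Lambda(C')$: an infinite path of $CC'$ not through its hole either avoids $h$, or passes through $h$ and then avoids the hole of $C'$.

**(G1) for trees.** The tree $C_0C_1C_2\cdots$ is accepted by $\mathcal E$ iff $\Lambda(C_0)\Lambda(C_1)\cdots$ is good. An accepting run restricts to runs on the $C_i$, and such runs glue. A path that leaves the path through all holes does so inside some $C_i$, where the parity condition is part of the definition of $\Lambda(C_i)$. On the path through all holes, the limsup of the block maxima is the largest priority seen infinitely often.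

**(F) Replacement.** If in a tree $z$ (resp. context $C$) the subtrees at the nodes of a possibly infinite antichain $H$ (of nodes incomparable with the hole) are replaced by trees of the same $\mathrm{Tp}$, then $\mathrm{Tp}(z)$ (resp. $\Lambda(C)$) does not change.

*Proof.* Let $\rho$ be a run on the original object with the required properties. For $h\in H$ the state $\rho(h)$ lies in $\mathrm{Tp}$ of the old subtree at $h$, hence of the new one. Replace $\rho$ below $h$ by an accepting run on the new subtree from $\rho(h)$. The result is a run. An infinite path not through the hole either avoids $H$, and carries the same states as before, or passes through exactly one $h\in H$, and then satisfies the parity condition by the choice of the new run. The path to the hole is unchanged. The converse is symmetric. $\square$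

## 5. Combing a tree along finitely many branches

Let $t\in A$ and let $\pi\in\{l,r\}^\omega$ be a branch, with prefixes $\pi|i$ of length $i$.

**Definition.** $t^\pi$ is the tree with the same labels as $t$ on $\pi$ in which, at each node $s$ off $\pi$ whose parent is on $\pi$, the subtree $t_s$ is replaced by $r_{\theta(t_s)}$. For $i<j$, $t[i,j)$ is the context of $t$ with root $\pi|i$ and hole $\pi|j$; define $t^\pi[i,j)$ likewise.

Since $\mathrm{Tp}(t_s\otimes t_s)=\mathrm{Tp}(r_{\theta(t_s)}\otimes r_{\theta(t_s)})$, (F) gives
$$\Lambda(t^\pi[i,j)\otimes t^\pi[i,j))=\Lambda(t[i,j)\otimes t[i,j)).$$
There are finitely many types, so by Ramsey there are $1\le n_0<n_1<\cdots$ such that for all $i<j$ the types of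
$$t[n_i,n_j)\otimes t[n_i,n_j),\qquad t[n_i,n_j)\otimes t^\pi[n_i,n_j),\qquad t^\pi[n_i,n_j)\otimes t[n_i,n_j)$$
are constants $d$, $a$, $b$. Then $d\circ d=d$. Put $v_\pi=\pi|n_0$ and $u_\pi=\pi|n_1$. We choose such a sequence for every $\pi$. The node $u_\pi$ is the right depth on the branch $\pi$.

The next lemma says that combing below $u_\pi$ is harmless. Since we will comb at several nodes in turn, it is stated for a tree $\hat t$ that agrees with $t$ only below $u_\pi$.

**Lemma 5.** Let $\epsilon$ be thin, $v=v_\pi$, $u=u_\pi$. Let $\hat t\in A$ satisfy $\hat t_u=t_u$, and suppose that the context $\hat B$ of $\hat t$ with root $v$ and hole $u$ satisfies $\Lambda(\hat B\otimes\hat B)=d$. Then $\hat t\ \epsilon\ \hat t[u\to(t^\pi)_u]$.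

*Proof.* For $x\in\{0,1\}^\omega$ let $\hat t^x$ be $\hat t$ with the $i$-th block (root $\pi|n_{i+1}$, hole $\pi|n_{i+2}$), $i\ge0$, taken from $t$ if $x_i=0$ and from $t^\pi$ if $x_i=1$. These blocks fill the cone of $u$. So $\hat t^{0^\omega}=\hat t$, because $\hat t_u=t_u$, and $\hat t^{1^\omega}=\hat t[u\to(t^\pi)_u]$.

Let $P=\Lambda(p\otimes p)$, where $p$ is the context of $\hat t$ with hole $v$; here $v\ne\varepsilon$ because $n_0\ge1$. The tree $\hat t^x\otimes\hat t^y$ is the product of $p\otimes p$ of type $P$, of $\hat B\otimes\hat B$ of type $d$, and of blocks whose types are named by $\chi(x,y)$: two blocks both from $t$ have type $d$, two blocks both from $t^\pi$ also have type $d$ by the displayed equation, and mixed blocks have type $a$ or $b$. With $K$ as in Lemma 3, (G1) gives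
$$\hat t^x\otimes\hat t^y\in L(\mathcal E)\iff\chi(x,y)\in K.$$
Since $\hat t\in A$, $d^\omega\in K$, so all $\hat t^x$ are in $A$. The map $x\mapsto\hat t^x$ is continuous, so by (T) $\chi(x,y)\in K$ defines a thin equivalence relation. Lemma 3 gives $a^\omega\in K$, that is, $\hat t^{0^\omega}\,\epsilon\,\hat t^{1^\omega}$. $\square$

The tree $(t^\pi)_u$ is described by a word over a finite alphabet: one label, one direction and one element of $\Theta$ for each node of the branch.

**Definition (combs).** Let $\Gamma=\Sigma\times\{l,r\}\times\Theta$, $\overline l=r$, $\overline r=l$. For $w\in\Gamma^\omega$ with $w_n=(\alpha_n,\delta_n,\sigma_n)$, $\mathrm{comb}(w)$ is the tree with label $\alpha_n$ at $\delta_0\cdots\delta_{n-1}$ and subtree $r_{\sigma_n}$ at $\delta_0\cdots\delta_{n-1}\overline{\delta_n}$.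

For instance, for $w=(\alpha,l,\sigma)^\omega$ the leftmost branch of $\mathrm{comb}(w)$ is labelled $\alpha$ throughout, and a copy of $r_\sigma$ hangs at every right child of a node of this branch.

**Proposition 6.** Let $\epsilon$ be thin and $t\in A$. There are $t^*\,\epsilon\,t$ and a finite antichain $u_1,\dots,u_m$ of nodes $\ne\varepsilon$, meeting every branch, such that each $t^*_{u_i}$ is of the form $\mathrm{comb}(w_i)$.

*Proof.* **Step 1: finitely many nodes.** We reduce to finitely many branches by compactness. The cones of the nodes $u_\pi$ cover $\{l,r\}^\omega$, since $\pi$ is in the cone of $u_\pi$. Finitely many cones suffice, and we keep only the prefix-minimal nodes. This gives branches $\pi^1,\dots,\pi^m$ such that the nodes $u_i=u_{\pi^i}$ form a finite antichain meeting every branch. They are $\neq\varepsilon$ since $n_1>n_0\ge1$. Put $v_i=v_{\pi^i}$ and let $d_i$ be the constant $d$ belonging to $\pi^i$.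

**Step 2: comb one node at a time.** Let $t^0=t$ and $t^i=t^{i-1}[u_i\to(t^{\pi^i})_{u_i}]$. We show $t^{i-1}\,\epsilon\,t^i$ by Lemma 5 with $\hat t=t^{i-1}$; by induction $t^{i-1}\in A$. The changes made so far are at the nodes $u_j$, $j<i$, which are incomparable with $u_i$, so $(t^{i-1})_{u_i}=t_{u_i}$.

It remains to see that the context of $t^{i-1}$ between $v_i$ and $u_i$ still has diagonal type $d_i$. For $j<i$, $u_j$ is not a prefix of $v_i$, since otherwise it would be a prefix of $u_i$. So $u_j$ lies outside the cone of $v_i$, or inside this cone and incomparable with $u_i$. In the first case the change at $u_j$ does not touch the context. In the second case, the subtree $t_{u_j}$ was replaced by $(t^{\pi^j})_{u_j}$. By (F), applied to $t_{u_j}\otimes t_{u_j}$ and to the antichain of nodes below $u_j$ that are off $\pi^j$ and have their parent on $\pi^j$,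
$$\theta((t^{\pi^j})_{u_j})=\theta(t_{u_j}).$$
By (F) again, applied to the context, the diagonal type is unchanged, so it is $d_i$. Hence Lemma 5 applies.

Take $t^*=t^m$. The nodes $u_i$ are pairwise incomparable, so $t^*_{u_i}=(t^{\pi^i})_{u_i}$, which is a comb. $\square$

## 6. Combs as words

Below the $u_i$ we now have words over the finite alphabet $\Gamma$, and Proposition 1 applies as soon as we know that $\mathcal E$ acts on pairs of combs as a word automaton does. For $q\in Q$ let
$$W_q=\{(w,w'):\mathcal E\text{ accepts }\mathrm{comb}(w)\otimes\mathrm{comb}(w')\text{ from }q\}.$$

**Lemma 7.** Each $W_q$ is $\omega$-regular, and an automaton for it is computable.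

*Proof.* The difficulty is that the spines of the two combs may separate; after that, each spine runs inside one of the regular trees hanging off the other comb. Let $\mathrm{Sub}$ be the finite set of subtrees of the trees $r_\sigma$. A nondeterministic $\omega$-automaton reads the letters $(\alpha,\delta,\sigma)$ of $w$ and $(\alpha',\delta',\sigma')$ of $w'$ in parallel, in two modes.

**Common mode, state $q$.** The task is to check that $\mathcal E$ accepts $\mathrm{comb}\otimes\mathrm{comb}$ of the remaining words from $q$. The automaton guesses a transition $q,(\alpha,\alpha')\to(q_l,q_r)$ of $\mathcal E$. If $\delta=\delta'$, it checks that $\mathcal E$ accepts $r_\sigma\otimes r_{\sigma'}$ from $q_{\overline\delta}$ and goes to $q_\delta$. If $\delta\ne\delta'$, then child $\delta$ carries $\mathrm{comb}\otimes r_{\sigma'}$ and child $\delta'$ carries $r_\sigma\otimes\mathrm{comb}$; it goes to the split state $(q_\delta,r_{\sigma'}\mid q_{\delta'},r_\sigma)$.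

**Split mode, state $(q,x\mid q',x')$ with $x,x'\in\mathrm{Sub}$.** The task is to check that $\mathcal E$ accepts $\mathrm{comb}\otimes x$, with the comb of the remaining first word, from $q$, and $x'\otimes\mathrm{comb}$, with the comb of the remaining second word, from $q'$. The automaton guesses transitions $q,(\alpha,x(\varepsilon))\to(q_l,q_r)$ and $q',(x'(\varepsilon),\alpha')\to(p_l,p_r)$, checks that $\mathcal E$ accepts $r_\sigma\otimes x_{\overline\delta}$ from $q_{\overline\delta}$ and $x'_{\overline{\delta'}}\otimes r_{\sigma'}$ from $p_{\overline{\delta'}}$, and goes to $(q_\delta,x_\delta\mid p_{\delta'},x'_{\delta'})$.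

The checks concern finitely many pairs of regular trees and finitely many states, so they use finite tables, which are computable. The acceptance condition is the parity condition on the followed path, or on each of the two followed paths after a split; this is a Muller condition. An accepting run of $\mathcal E$ is the same as a labelling of the followed path or paths that is consistent with $\Delta$ and satisfies the parity condition there, together with accepting runs on the subtrees branching off. So the automaton recognizes $W_q$. $\square$

For $Q'\subseteq Q$ fix a parity word automaton $\mathcal B_{Q'}$ for $W_{Q'}=\bigcup_{q\in Q'}W_q$, let $F_{Q'}$ be the finite set that Proposition 1 computes from $\mathcal B_{Q'}$, and let $F=\bigcup_{Q'\subseteq Q}F_{Q'}$, a finite computable set.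

**Lemma 8.** Let $\epsilon$ be thin, $C$ a $\Sigma$-context, $w\in\Gamma^\omega$, $C\cdot\mathrm{comb}(w)\in A$. There are $n\ge1$ and $f\in F$ with $C\cdot\mathrm{comb}(w)\ \epsilon\ C\cdot\mathrm{comb}(w_{<n}f^\omega)$.

*Proof.* We turn $\epsilon$ into an equivalence relation on words. Let $Q'=\{q:(q_0,c,q)\in\Lambda(C\otimes C)\text{ for some }c\}$. The priorities on the finite path to the hole do not affect acceptance, so for all $w^1,w^2\in\Gamma^\omega$
$$C\cdot\mathrm{comb}(w^1)\ \epsilon\ C\cdot\mathrm{comb}(w^2)\iff(w^1,w^2)\in W_{Q'}.$$
Let $A_C=\{w^1:C\cdot\mathrm{comb}(w^1)\in A\}$. By the equivalence just displayed, $W_{Q'}$ is an equivalence relation on $A_C$. The map $w^1\mapsto C\cdot\mathrm{comb}(w^1)$ from $A_C$ to $A$ is continuous, so $W_{Q'}$ is thin by (T). Now $w\in A_C$, and Proposition 1 for $\mathcal B_{Q'}$ gives $n\ge1$ and $f\in F_{Q'}\subseteq F$ with $(w,w_{<n}f^\omega)\in W_{Q'}$. $\square$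

**Proof of Theorem A.** Let $\mathcal T$ be the set of all subtrees of the trees $r_\sigma$ ($\sigma\in\Theta$) and $\mathrm{comb}(f^\omega)$ ($f\in F$). The tree $\mathrm{comb}(f^\omega)$ is regular: its subtrees are the combs of $g^\omega$ for rotations $g$ of $f$, and subtrees of trees $r_\sigma$. So $\mathcal T$ is a finite, subtree-closed set of regular trees. It is computable from $\mathcal E$, and its definition does not use thinness.

**Step 1: make all combs periodic.** Let $\epsilon$ be thin and $t\in A$. Take $t^*$ and $u_1,\dots,u_m$ from Proposition 6. For $i=1,\dots,m$ successively apply Lemma 8, with $C$ the context with hole $u_i$ of the current tree, to replace the subtree $\mathrm{comb}(w_i)$ at $u_i$ by $\mathrm{comb}(p_if_i^\omega)$, where $p_i$ is a nonempty finite prefix of $w_i$ and $f_i\in F$. The nodes $u_j$ with $j\neq i$ are incomparable with $u_i$, so their subtrees are not affected. The resulting tree is $\epsilon$-equivalent to $t$.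

**Step 2: it lies in $\mathrm{Fin}(\mathcal T)$.** Let $D$ consist of the proper prefixes of the $u_i$ and, for each $i$, of the first $|p_i|$ nodes, starting with $u_i$, of the comb path below $u_i$. $D$ is finite, nonempty and prefix-closed. Let $pe$ be a child of a proper prefix $p$ of some $u_i$. A branch through $pe$ meets some $u_j$, and $u_j$ is comparable with $pe$. If $u_j$ were a proper prefix of $pe$, it would be a prefix of $p$, hence a proper prefix of $u_i$, which is impossible in an antichain. So $pe$ is a prefix of $u_j$, hence in $D$. Therefore a minimal node outside $D$ is a child of a node of $D$ on one of the comb paths, and the subtree there is some $r_\sigma$ (off the comb path) or $\mathrm{comb}(f_i^\omega)$ (on it, after $|p_i|$ steps). $\square$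

## 7. Finite trees as codes

We now repeat Steps 2 and 3 of Proposition 4 for trees. With $\mathcal T$ from Theorem A, let $G$ be the set of nonempty finite trees over $\Sigma\uplus\mathcal T$ in which each $\Sigma$-labelled node has both children in the domain and each $\mathcal T$-labelled node is a leaf. $G$ is recognizable. Let $\mathrm{dec}(g)$ be the infinite tree obtained from $g$ by plugging in $x$ at each leaf labelled $x\in\mathcal T$. Then $\mathrm{dec}(G)\supseteq\mathrm{Fin}(\mathcal T)$: given $t\in\mathrm{Fin}(\mathcal T)$ with $D$, label the nodes of $D$ as in $t$ and each minimal node $u\notin D$ by $t_u$.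

**Lemma 9.** If $R$ is an $n$-ary Rabin-recognizable relation on $\Sigma$-trees, then $R^*=\{(g_1,\dots,g_n)\in G^n:(\mathrm{dec}\,g_1,\dots,\mathrm{dec}\,g_n)\in R\}$ is finite-tree recognizable.

*Proof.* The automaton simulates a parity automaton $\mathcal R$ for $R$ (initial state $q_I$) on the union of the domains, remembering for each code that has already ended which tree of $\mathcal T$ it is in. It is a nondeterministic top-down finite-tree automaton with states $(q;y_1,\dots,y_n)$, where $y_i=\bot$ if the current node is in $\mathrm{dom}(g_i)$, and otherwise $y_i\in\mathcal T$ is the subtree of $\mathrm{dec}(g_i)$ at that node. It starts in $(q_I;\bot,\dots,\bot)$, as all $g_i$ are nonempty.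

At a node with label $(s_1,\dots,s_n)$ it checks $s_i=\Box\iff y_i\ne\bot$. It guesses a transition of $\mathcal R$ from $q$ on $(\alpha_1,\dots,\alpha_n)$, where $\alpha_i$ is $s_i$ if $s_i\in\Sigma$, $s_i(\varepsilon)$ if $s_i\in\mathcal T$, and $y_i(\varepsilon)$ if $s_i=\Box$. At child $e\in\{l,r\}$ the new $y_i$ is $\bot$ if $s_i\in\Sigma$, $(s_i)_e$ if $s_i\in\mathcal T$, and $(y_i)_e$ if $s_i=\Box$; these are in $\mathcal T\cup\{\bot\}$ because $\mathcal T$ is subtree-closed.

If child $e$ is outside the union of the domains, then no $s_i$ is in $\Sigma$, because all $g_i\in G$, so all new $y_i$ are in $\mathcal T$. The automaton then requires that $\mathcal R$ accepts $y_1\otimes\cdots\otimes y_n$ from the $\mathcal R$-state assigned to that child, by a finite table. Every infinite branch leaves the finite union of the domains, and the parity condition depends only on its tail. So, after intersecting with the condition that the input is a convolution of trees $g_i\in G$, the automaton accepts exactly the convolutions of tuples in $R^*$. $\square$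

We need one code per class. With words we took the length-lexicographically least code. A lexicographic order on finite trees is recognizable, as we will see, but it is no well-order: the trees consisting of a left path with labels $1$, $01$, $001,\dots$, and $0<1$, form an infinite descending chain. The remedy is to find first, in a recognizable way, a finite nonempty part of each class.

**Lemma 10** (cf. Colcombet–Löding, LMCS 2007). Let $\eta$ be a finite-tree recognizable equivalence relation on a recognizable set $B$ of nonempty finite trees. There is a recognizable $B_0\subseteq B$ meeting every $\eta$-class exactly once.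

*Proof.* Let $\mathcal H$ be a deterministic bottom-up automaton for $\eta$ with $c\ge1$ states. For a class $E$ let $I_E=\bigcap_{s\in E}\mathrm{dom}(s)$, a finite prefix-closed set containing $\varepsilon$.

**Step 1: some member of $E$ stays close to $I_E$.** We claim that some $s\in E$ has all its nodes of the form $uv$ with $u\in I_E$, $|v|\le c$. Take any $s\in E$ and a minimal $u\in\mathrm{dom}(s)\setminus I_E$. There is $s'\in E$ with $u\notin\mathrm{dom}(s')$, so in $s\otimes s'$ the subtree at $u$ is $s_u$ paired with $\Box$. Replace $s_u$ by a nonempty finite tree with the least number of nodes whose pairing with $\Box$ reaches the same state of $\mathcal H$. This tree has no repeated state on a path: otherwise the subtree at the upper occurrence could be replaced by the subtree at the lower one, with fewer nodes and the same state at the root. So it has at most $c$ nodes on every path. The new tree $\hat s$ satisfies $\hat s\,\eta\,s'$, since $\mathcal H$ reaches the same state on $\hat s\otimes s'$ as on $s\otimes s'$. Hence $\hat s\in E$. Nothing changed outside the cone of $u$, so the other minimal nodes outside $I_E$ are still there; do the same for them, one after the other. In the end every node outside $I_E$ is of the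 form $uw$ with $|w|<c$, where the parent of $u$ is in $I_E$. Such a node is its ancestor in $I_E$ followed by at most $c$ letters.

**Step 2: these members form a recognizable set.** Let $B_1$ be the set of $s\in B$ with the property in the claim for $E=[s]$. To speak about nodes, let $p_u$ be the finite tree whose domain is the set of prefixes of $u$, with all labels $\#$. The set $N_{\#}=\{p_u:u\in\{l,r\}^*\}$ and the relations
$$\mathrm{In}=\{(p_u,s):u\in\mathrm{dom}(s)\},\qquad\mathrm{Pre}=\{(p_u,p_v):u\text{ is a prefix of }v,\ |v|\le|u|+c\}$$
are recognizable: an automaton follows the single path coded by $p_u$, respectively $p_v$, with a counter up to $c$ for $\mathrm{Pre}$. Now $s\in B_1$ iff $s\in B$ and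
$$\forall p\in N_{\#}\,\big[\mathrm{In}(p,s)\to\exists p'\in N_{\#}\,\big(\mathrm{Pre}(p',p)\wedge\forall s'\,(s'\,\eta\,s\to\mathrm{In}(p',s'))\big)\big],$$
so $B_1$ is recognizable by the closure properties. For every class $E$, the set $B_1\cap E$ is nonempty by Step 1. It is finite, because the domains of its members are contained in the finite set $\{uv:u\in I_E,|v|\le c\}$.

**Step 3: a recognizable linear order.** Order the nodes by depth-first preorder (a node before its descendants, the left cone before the right one). Fix a linear order $<$ on the alphabet with $\Box$, and read undefined values as $\Box$. Let $s\lhd t$ hold iff $s\ne t$ and $s(u)<t(u)$ at the first node $u$ in preorder at which $s$ and $t$ differ. The set of differences is finite, and nonempty for $s\neq t$, so this is defined and any two distinct trees are comparable. It is transitive: if $s\lhd t$ with first difference $u$ and $t\lhd t'$ with first difference $v$, then $s$ and $t'$ agree before the earlier of $u,v$, and at this node $s$ has the smaller value.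

The nodes before $u$ in preorder are the proper prefixes of $u$ and the nodes in the cones of $pl$ with $pr$ a prefix of $u$. So a top-down automaton recognizes $\lhd$: it guesses the path to $u$, checks equality of the two labels at each proper prefix $p$ of $u$, checks equality everywhere in the cone of $pl$ when the path goes right at $p$, checks $s(u)<t(u)$ at $u$, and accepts everything elsewhere.

**Step 4: least elements.** Let $B_0$ be the set of $s\in B_1$ for which there is no $s'\in B_1$ with $s'\,\eta\,s$ and $s'\lhd s$. It is recognizable, and it contains exactly the $\lhd$-least element of each finite nonempty set $B_1\cap E$. $\square$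

**Lemma 11.** Every finite-tree automatic structure is Rabin-automatic.

*Proof.* Replace each finite tree $t$ by the infinite tree $\mathrm{pad}(t)$ with label $\Box$ outside $\mathrm{dom}(t)$. Let a set $L$ of convolutions of finite trees be recognized by a finite-tree automaton. A parity automaton recognizes the padded versions: it simulates a nondeterministic top-down version of the finite-tree automaton in states of odd priority, and may leave the domain into a state of even priority which checks that only $(\Box,\dots,\Box)$ occurs from there on; it may start in that state iff $L$ contains the empty tree. By König's lemma the simulated part is finite. Since $L$ contains only convolutions, in which no label is $(\Box,\dots,\Box)$, exactly the convolutions of the padded trees are accepted. $\square$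

**Proof of Theorem B.** If $\mathfrak A/\epsilon$ is countable, $\epsilon$ is thin; so let $\epsilon$ be thin.

**Step 1: the relations of the quotient.** To avoid any use of congruence, saturate the relations: let
$$\bar R_i=\{(a_1,\dots,a_{n_i})\in A^{n_i}:\exists b_1\,\epsilon\,a_1,\dots,\exists b_{n_i}\,\epsilon\,a_{n_i},\ (b_1,\dots,b_{n_i})\in R_i\}.$$
This is Rabin-recognizable by closure under projection, and $([a_1],\dots,[a_{n_i}])\in R_i^{\mathfrak A/\epsilon}$ iff $(a_1,\dots,a_{n_i})\in\bar R_i$.

**Step 2: codes and representatives.** By Lemma 9 the relations $A^*,\epsilon^*,\bar R_i^*$ on finite trees are recognizable, and $\epsilon^*$ is an equivalence relation on $A^*\subseteq G$. By Lemma 10 there is a recognizable $B_0\subseteq A^*$ meeting each $\epsilon^*$-class exactly once.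

**Step 3: the isomorphism.** Consider the map $g\mapsto[\mathrm{dec}(g)]$ from $B_0$ to $A/\epsilon$. It is injective: if $\mathrm{dec}(g)\,\epsilon\,\mathrm{dec}(g')$, then $g\,\epsilon^*\,g'$, so $g=g'$. It is surjective: by Theorem A every class meets $\mathrm{Fin}(\mathcal T)\subseteq\mathrm{dec}(G)$, so it contains $\mathrm{dec}(g)$ for some $g\in A^*$, and $g$ may be replaced by the element of $B_0$ in its $\epsilon^*$-class. By Step 1 it is an isomorphism from $(B_0,(\bar R_i^*\cap B_0^{n_i})_i)$ onto $\mathfrak A/\epsilon$. So $\mathfrak A/\epsilon$ is finite-tree automatic, and Rabin-automatic by Lemma 11. All steps are effective. $\square$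

## 8. Countable or continuum, decidability, and ordinals

**Proof of Theorem C.** (1) If $\epsilon$ is thin, every class meets the countable set $\mathrm{Fin}(\mathcal T)$ by Theorem A, so $\mathfrak A/\epsilon$ is countable, and Theorem B applies. If $\epsilon$ is not thin, there is by definition a Cantor set of pairwise inequivalent elements of $A$; since $|A|\le2^{\aleph_0}$, the quotient has size $2^{\aleph_0}$. The two cases exclude each other, because a Cantor set is uncountable. A counterexample to closure under quotient cannot be in the first case, so it has size exactly $2^{\aleph_0}$.

(2) Compute $\mathcal T$; recall that its definition does not use thinness. The statement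
$$\forall t\in A\ \exists t'\in\mathrm{Fin}(\mathcal T):\ (t,t')\in\epsilon$$
is decidable, since $\mathrm{Fin}(\mathcal T)$ is effectively Rabin-recognizable. If it holds, there are countably many classes. If it fails, $\epsilon$ is not thin by Theorem A, and the number of classes is $2^{\aleph_0}$ by (1). In the first case $\epsilon$ is thin, so we can compute $B_0$ as in the proof of Theorem B, and the number of classes is $|B_0|$. This is computable. Let a deterministic bottom-up automaton for $B_0$ have $c$ states. If $B_0$ contains a tree with a path of more than $c$ nodes, then some state repeats on this path, and repeating the piece between the two occurrences gives infinitely many trees in $B_0$, so $|B_0|=\aleph_0$. Otherwise all trees in $B_0$ have at most $c$ nodes on every path, so $B_0$ is finite and can be listed. Which case holds is an emptiness question for a recognizable set of finite trees.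

(3) "Only if" is Theorem B. For "if", a finite-tree automatic structure is Rabin-automatic by Lemma 11, and it is its own quotient by equality, which is recognizable. For ordinals, we use the theorem of Delhommé (C. R. Acad. Sci. Paris, 2004) that an ordinal is finite-tree automatic iff it is $<\omega^{\omega^\omega}$. Hence the countable ordinals that are regular quotients of Rabin-automatic structures are exactly those $<\omega^{\omega^\omega}$. $\square$
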